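# Symbolic powers and ordinary powers in regular rings: a growth rate strictly below the big height

## 1. The containment $I^{(hn-h+1)}\subseteq I^n$ for all large $n$

**Theorem A.** Let $R$ be a regular ring and $I$ a radical ideal of big height $h$. Then $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$. In particular, the following implication holds for every such $R$ and $I$: if $I^{(hn-h+1)}\subseteq I^n$ for some $n\ge 2$, then $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg 0$.

Let us unpack this. Rings are Noetherian throughout, except for two kinds of auxiliary algebras in Section 10, and $I$ is a proper ideal. Write $I=I_1\cap\dots\cap I_k$ with the $I_i$ the minimal primes of $I$. The *big height* of $I$ is $h=\max_i\operatorname{ht}I_i$; for a prime ideal it is the height. For example, $(xy,xz)=(x)\cap(y,z)$ in $k[x,y,z]$ has height $1$ and big height $2$. For $n\ge1$ the *$n$-th symbolic power* is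
$$I^{(n)}=\bigcap_{P\in\operatorname{Min}(I)}\left(I^nR_P\cap R\right).$$
So $x\in I^{(n)}$ means that $x$ lies in $I^n$ locally at each minimal prime of $I$. Clearly $I^n\subseteq I^{(n)}$, and $I^{(1)}=I$ because $I$ is radical. The inclusion can be strict: Section 2 has an example with $n=2$. The problem is how deep a symbolic power one must take to be inside a given ordinary power.

The statement that $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$ is the stable Harbourne conjecture. The source "Symbolic powers and the containment problem" (https://github.com/eloisagrifo/eloisagrifo.github.io) asks whether the containment for some $n$ implies it for all $n\gg0$. "Some $n$" must mean some $n\ge2$, since for $n=1$ the containment reads $I\subseteq I$. Theorem A answers yes, and for a blunt reason: the conclusion always holds, so the hypothesis is not needed.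

Almost all the content of Theorem A is in a stronger statement about growth rates.

**Theorem B.** Let $R$ be a regular domain, $0\ne I\subsetneq R$ a radical ideal, and $h\ge 2$ an integer such that all minimal primes of $I$ have height $\le h$. Then there are real numbers $\rho<h$ and $B$ such that
$$I^{(m)}\subseteq I^n\quad\text{whenever } m\ge \rho n+B .$$
In particular, for every constant $C$, $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$.

The second sentence follows from the first: since $\rho<h$, we have $hn-C\ge\rho n+B$ once $n\ge (B+C)/(h-\rho)$. The conjecture is the case $C=h-1$. So we do not fight for the precise constant $-h+1$; we improve the slope $h$ by an arbitrarily small positive amount, and then any constant is absorbed.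

## 2. Coordinate subspaces and the three coordinate axes

If $I=P=(x_1,\dots,x_c)$ in $k[x_1,\dots,x_d]$, then $P^{(n)}=P^n$. Indeed, suppose $s\notin P$ and $sf\in P^n$ with $f\ne0$. Grade by the degree in $x_1,\dots,x_c$. The lowest component of $s$ has degree $0$. If the lowest component of $f$ had degree $j<n$, the product of the two would be a nonzero component of $sf$ of degree $j<n$, a contradiction. So here the slope is $1$, whatever $h=c$ is.

The first interesting case is the union of the three coordinate axes,
$$I=(xy,xz,yz)=(x,y)\cap(x,z)\cap(y,z)\subset k[x,y,z],\qquad h=2 .$$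
At a minimal prime $P$ we have $IR_P=PR_P$, so by the previous paragraph $I^{(m)}$ is the intersection of the three ideals $P^m$. It is spanned by the monomials $x^ay^bz^c$ with $a+b,\ a+c,\ b+c\ge m$. Hence $xyz\in I^{(2)}$, and $xyz\notin I^2$ because $I^2$ is generated in degree $4$.

**Lemma 1.** For $n\ge0$, $x^ay^bz^c\in I^n$ if and only if $a+b,\,a+c,\,b+c\ge n$ and $a+b+c\ge2n$.

*Proof.* The conditions are necessary, since each of $xy,xz,yz$ contributes at least $1$ to every pair sum and $2$ to the total. For sufficiency use induction on $n$; $n=0$ is clear. Let $n\ge1$ and, by symmetry, $a\ge b\ge c$. Then $b\ge1$, because $b+c\ge n\ge1$. Divide by $xy$. The new exponents $(a-1,b-1,c)$ have total $\ge2(n-1)$, and the two pair sums involving $c$ are $\ge n-1$. The remaining pair sum is $a+b-2$, and $a+b\ge\frac23(a+b+c)\ge\frac43n$, which forces $a+b\ge n+1$: for $n=1,2$ round up $\frac43$ and $\frac83$ to $2$ and $3$, and for $n\ge3$ we have $\frac43n\ge n+1$. So induction applies. $\square$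

If $x^ay^bz^c\in I^{(m)}$, adding the three pair inequalities gives $a+b+c\ge\frac32m$. By Lemma 1, $I^{(m)}\subseteq I^n$ whenever $m\ge\frac43n$. Conversely $(xyz)^k\in I^{(2k)}$ lies in $I^n$ only if $3k\ge2n$, i.e. $2k\ge\frac43n$. So Theorem B holds here with $\rho=\frac43<2$ and $B=0$, and no smaller $\rho$ is possible. Since $2n-1\ge\frac43n$ for $n\ge2$, the containment of Theorem A holds for every $n$.

It helps to see this through weights. Consider the four monomial weights $a+b$, $a+c$, $b+c$, $a+b+c$. On $I$ they take minimal values $1,1,1,2$; on $I^{(2n)}$ they take values at least $2n,2n,2n,3n$. Compared with $n$ times the value on $I$, the gain factors are $2,2,2,\frac32$. The worst factor $\frac32=1+\frac12$ gives the slope $h/(1+\frac12)=\frac43$. The general proof follows this pattern, with valuations in place of weights.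

## 3. Valuations, integral closure and the price of a constant

**Definition.** A *valuation* on a domain $R$ is a $\mathbb Z$-valued valuation $v$ of $\operatorname{Frac}R$ with $v\ge0$ on $R$ (and $v(0)=\infty$). For an ideal $J$ put $v(J)=\min_{x\in J}v(x)$. The *center* of $v$ is the prime ideal $\{x\in R:v(x)>0\}$.

The weights of Section 2 are examples: the weight of a polynomial is the minimum over its monomials. The weight $a+b$ has center $(x,y)$, the weight $a+b+c$ has center $(x,y,z)$.

**Definition.** The *integral closure* $\overline J$ of $J$ is the set of $x$ satisfying $x^M+c_1x^{M-1}+\dots+c_M=0$ for some $M\ge 1$ and some $c_i\in J^i$.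

In particular, if $x^M\in J^{kM}$ then $x\in\overline{J^k}$. For $J=(x^2,y^2)\subset k[x,y]$ this gives $\overline{J^k}=(x,y)^{2k}$. Indeed, if $a+b\ge2k$ then $(x^ay^b)^2=(x^2)^a(y^2)^b\in J^{2k}$, so $x^ay^b\in\overline{J^k}$; the other inclusion follows from the converse part of the next lemma, applied to the weight $a+b$.

**Lemma 2 (valuative criterion).** Let $(R,\mathfrak m)$ be a Noetherian local domain, not a field, $0\ne\mathfrak a\subseteq R$ an ideal and $0\ne x\in R$. If $v(x)\ge v(\mathfrak a)$ for all valuations $v$ centered on $\mathfrak m$, then $x\in\overline{\mathfrak a}$. Conversely, if $x\in\overline{\mathfrak a}$, then $v(x)\ge v(\mathfrak a)$ for all valuations $v$.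

*Proof.* Converse (over any domain $R$): from $x^M=-\sum_{i\ge1} c_ix^{M-i}$ we get $Mv(x)\ge i\,v(\mathfrak a)+(M-i)v(x)$ for some $i\ge1$, so $v(x)\ge v(\mathfrak a)$.

For the first part let $\mathfrak a=(a_1,\dots,a_r)$, $T=R[a_1/x,\dots,a_r/x]$ and $\mathfrak c=(a_1/x,\dots,a_r/x)T$. If $\mathfrak c=T$, then $1\in\sum_{i=1}^M\mathfrak a^ix^{-i}$ for some $M$. Multiplying by $x^M$ gives $x^M\in\sum_{i=1}^M\mathfrak a^ix^{M-i}$, so $x\in\overline{\mathfrak a}$. Suppose $\mathfrak c\ne T$. Since $T=R+\mathfrak c$, the ring $T/\mathfrak c$ is a nonzero quotient of the local ring $R$. Hence $\mathfrak n=\mathfrak c+\mathfrak mT$ is a maximal ideal of $T$ contracting to $\mathfrak m$. Every Noetherian local domain that is not a field is dominated by a discrete valuation ring with the same fraction field (Huneke–Swanson's book, Thm 6.3.3). Apply this to $T_{\mathfrak n}$. We get a valuation $v$ centered on $\mathfrak m$ with $v(a_i/x)>0$ for all $i$, that is $v(x)<v(\mathfrak a)$, against the hypothesis. $\square$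

We use three more facts.

* *Rees valuations* (Huneke–Swanson's book). If $I\ne0$ is a proper ideal of a Noetherian domain, there are finitely many valuations $v_1,\dots,v_r$ with $0<v_i(I)<\infty$ and $\overline{I^k}=\{x:v_i(x)\ge k\,v_i(I)\ \forall i\}$ for all $k$.
* *Faithful flatness* (Huneke–Swanson's book, Prop. 1.6.2). If $R\to S$ is faithfully flat, then $\overline{JS}\cap R=\overline J$.
* *Lipman–Sathaye (1981).* If $J$ is a $\lambda$-generated ideal of a regular domain, then $\overline{J^{k+\lambda-1}}\subseteq J^k$ for $k\ge1$.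

For the three axes, the four weights of Section 2 have the property of Rees valuations. Since $I^k$ is a monomial ideal, Lemma 1 says that $I^k=\{x:v_i(x)\ge k\,v_i(I)\ \forall i\}$ for these four; the right side contains $\overline{I^k}$ by Lemma 2, so $I^k=\overline{I^k}$ equals it. For Lipman–Sathaye, take $J=(x^2,y^2)$, $\lambda=2$, $k=1$: it asserts $\overline{J^2}=(x,y)^4\subseteq(x^2,y^2)$, which is visible.

So valuations control integral closures of powers, and passing from an integral closure to an honest power costs only a constant. Slopes are therefore a matter of valuations alone.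

## 4. Theorem A from Theorem B

This step removes everything except the case $h\ge2$ over a domain.

A regular ring is a finite product $\prod R_i$ of regular domains, and correspondingly $I=\prod I_i$ with each $I_i$ radical (possibly $I_i=R_i$). A prime $P\in\operatorname{Min}(I)$ comes from one factor, and localizing at $P$ sees only that factor. So ordinary and symbolic powers are computed componentwise, with the convention that a component $I_i=R_i$ has symbolic powers $R_i$. Components with $I_i=R_i$ or $I_i=0$ satisfy every containment in question trivially, since $hn-h+1\ge1$.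

*Case $h\ge2$.* In every remaining component the minimal primes of $I_i\subset R_i$ have height at most $h$. Apply Theorem B to each with this same $h$ and $C=h-1$. There are finitely many components, so the containment holds for all $n\gg0$.

*Case $h=1$.* The remaining $I_i$ have all minimal primes of height $1$. A regular local ring is a UFD, so $I_i$ is locally principal, and at a prime containing it $R_i/I_i^n$ is a regular local ring modulo one nonzero element. This is Cohen–Macaulay, so $I_i^n$ has no embedded primes, and hence $I_i^{(n)}=I_i^n$. As $hn-h+1=n$, we are done.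

*Case $h=0$.* Every $I_i$ is $0$ or $R_i$, and $I^{(1)}=I=I^n$.

So Theorem A follows from Theorem B, and the implication in the question follows from Theorem A. It remains to prove Theorem B.

## 5. Frobenius and the pigeonhole principle give slope exactly $h$

Let $R$ be regular of characteristic $p$. Throughout, $q$ is a power of $p$, $F^e:R\to R$ is the map $r\mapsto r^q$ with $q=p^e$, and $J^{[q]}$ is the ideal generated by the $q$-th powers of elements of $J$ (equivalently, of generators of $J$). For instance $(x,y)^{[q]}=(x^q,y^q)$. Kunz's theorem says that Frobenius is flat on a regular ring of characteristic $p$. A first consequence: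
$$\text{if } s \text{ is a nonzerodivisor on } R/I,\text{ then } s\text{ is a nonzerodivisor on }R/I^{[q]}.\tag{1}$$
Indeed, base change of the injection $s:R/I\to R/I$ along $F^e$ is multiplication by $s^q$ on $R/I^{[q]}$; it is injective, hence so is multiplication by $s$.

The natural first attempt uses (1) and the pigeonhole principle. Let $I$ be radical with minimal primes of height $\le h$. For $P\in\operatorname{Min}(I)$, the ideal $IR_P=PR_P$ is generated by $h'=\operatorname{ht}P\le h$ elements $u_1,\dots,u_{h'}$. A monomial in them of degree $\ge h(q-1)+1$ has some exponent $\ge q$, so $I^{hq-h+1}R_P\subseteq I^{[q]}R_P$. Let $x\in I^{(hq-h+1)}$. Then $(I^{[q]}:x)$ is contained in no $P\in\operatorname{Min}(I)$. By prime avoidance it contains an $s$ outside all of them. Since $I$ is radical, $s$ is a nonzerodivisor on $R/I$, so by (1) $sx\in I^{[q]}$ gives $x\in I^{[q]}$. We have shown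
$$I^{(hq-h+1)}\subseteq I^{[q]}\subseteq I^q .$$
So in characteristic $p$ the hypothesis of the question is automatic (take $n=p$). But this says nothing about an $n$ that is not a power of $p$: there is no ideal $I^{[n]}$ to aim at.

One can repair this by taking powers of elements. Let $f\in I^{(hn)}$, $f\neq 0$, and let $na\ge q$. At each $P\in\operatorname{Min}(I)$ we have $f^a\in I^{hna}R_P\subseteq I^{hq}R_P\subseteq I^{[q]}R_P$, and the argument above gives $f^a\in I^{[q]}$. Let $R$ be a domain and $I\ne0$. For every valuation $v$ we get $a\,v(f)\ge q\,v(I)$. With $a=\lceil q/n\rceil$ and $q\to\infty$,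
$$v(f)\ge n\,v(I),\qquad\text{so } I^{(hn)}\subseteq\overline{I^n}\ \text{ and }\ I^{(h(n+\lambda-1))}\subseteq I^n$$
by the Rees valuations and Lipman–Sathaye, if $I$ has $\lambda$ generators. This has slope exactly $h$. It reaches $I^n$ from the symbolic exponent $hn+h(\lambda-1)$, while we need $hn-(h-1)$. The deficit does not depend on $n$, but with slope exactly $h$ it never goes away.

Where precisely was something lost? Write $I=(g_1,\dots,g_\mu)$ and $f^a=\sum_jr_jg_j^q$. Then
$$a\,v(f)\ge q\,v(I)+\min_jv(r_j),$$
and we threw the second term away. To gain in the slope we need $v(r_j)$ to grow linearly in $q$; a unit among the $r_j$ ruins this. A unit can really occur when $h=1$: if $I=(g)$, $f=g^n$ and $n$ is a power of $p$, then $f^{q/n}=g^q$ with coefficient $1$ for all $q\ge n$, and $v(f)=n\,v(I)$. So the argument must use height at least $2$.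

Here is how. Suppose $z_1,z_2\in I^h$ are part of a system of parameters (s.o.p.). Then $z_i$ is as good as the "$n$-th root" of $f$: an element of $I^{(hn)}$ counts for $n$, an element of $I^h$ counts for $1$. So we may replace $b$ of the factors $f$ in $f^a$ by $z_1^{nb}$, or by $z_2^{nb}$, and still be in $I^{[q]}$. This gives three elements of $I^{[q]}$,
$$X_0=f^a,\qquad X_1=f^{a-b}z_1^{nb},\qquad X_2=f^{a-b}z_2^{nb},$$
with two relations $z_1^{nb}X_0=f^bX_1$ and $z_2^{nb}X_1=z_1^{nb}X_2$. The coefficients of the $X_i$ satisfy the same relations modulo $\mathfrak m^{[q]}$. The second one, and the fact that $z_1,z_2$ is a regular sequence, forces the coefficients of $X_1$ to be divisible by $z_1^{nb}$ up to a small error. Cancelling $z_1^{nb}$ in the first relation, the coefficients of $X_0=f^a$ become divisible by $f^b$ up to a small error. With $b$ proportional to $q$, this is the linear growth we need.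

## 6. The key inequality

We work locally, and with an ideal that need not be radical.

**Data $(\ast)$.** $(R,\mathfrak m)$ is regular local of dimension $d\ge2$; $0\neq I\subseteq\mathfrak m$ is an ideal; $h,n\ge1$; $w_1,\dots,w_h\in I$; $s\in R$ is a nonzerodivisor on $R/I$ with $sI\subseteq(w_1,\dots,w_h)$; $z_1,\dots,z_d$ is an s.o.p. with $z_1,z_2\in I^h$; $L\ge1$ with $\mathfrak m^L\subseteq(z_1,\dots,z_d)$; $f\in R$ with $sf\in I^{hn}$. Put $\ell=2dL$.

**Proposition 3.** Under $(\ast)$, $f^{\ell}\in\overline{(\mathfrak mI^{\ell})^n}$. Equivalently, $v(f)\ge n\big(v(I)+\tfrac{1}{2dL}v(\mathfrak m)\big)$ for all valuations $v$ of $R$.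

The two forms are equivalent by Lemma 2, because $v\big((\mathfrak mI^\ell)^n\big)=n(v(\mathfrak m)+\ell v(I))$. We may and do assume $f\ne0$. By Lemma 2 it also suffices to prove the inequality for $v$ centered on $\mathfrak m$.

*What the data look like.* Take the three axes in $R=k[[x,y,z]]$, $\operatorname{char}k\ne2$, $h=2$, $f=(xyz)^n$. Let $w_1=xy+yz$ and $w_2=xz+yz$. Modulo $(w_1,w_2)$ we have $xy\equiv xz\equiv-yz$. Hence $x\cdot yz=z\cdot xy\equiv-z\cdot yz$ and $x\cdot yz=y\cdot xz\equiv-y\cdot yz$, so $x+z$ and $x+y$ kill $yz$ modulo $(w_1,w_2)$, and $s_0=2x+y+z$ satisfies $s_0I\subseteq(w_1,w_2)$. Since $(x+y+z)xyz\in I^2$, we can take $s=s_0(x+y+z)^n$. It lies in none of $(x,y),(x,z),(y,z)$, so it is a nonzerodivisor on $R/I$. For the s.o.p. take $w_1^2,\,w_2^2\in I^2$ and $x+y+z$: modulo $x+y+z$ we have $w_1=y(x+z)=-y^2$ and $w_2=z(x+y)=-z^2$, so the quotient is $k[[y,z]]/(y^4,z^4)$, and $\mathfrak m^7$ is contained in the ideal. With $d=3$, $L=7$ the proposition gains $v(\mathfrak m)/42$. For the weight $a+b+c$ it says $v(f)\ge n(2+\frac1{42})$, while in fact $v(f)=3n$.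 The gain is crude; all that matters is that it is positive and, as we shall see, independent of $n$ and $f$.

Every regular local ring is a domain, and it has characteristic $p$, or contains $\mathbb Q$, or has characteristic $0$ with some prime $p\in\mathfrak m$. Section 7 proves the proposition in the first case, Sections 9 and 10 in the other two. Section 8, in between, deduces Theorem B.

## 7. Coefficients of $f^a$ in $I^{[q]}$: characteristic $p$

**Step 1. Enough elements in $I^{[q]}$.** This step makes the exchange of $f$ against powers of $z_1,z_2$ precise: *if $na+c_1+c_2\ge q$, then $f^az_1^{c_1}z_2^{c_2}\in I^{[q]}$.*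

Since $sf\in I^{hn}$ and $z_i\in I^h$, we have $s^af^az_1^{c_1}z_2^{c_2}\in I^{h(na+c_1+c_2)}\subseteq I^{hq}$. Also
$$s^{hq}I^{hq}\subseteq(w_1,\dots,w_h)^{hq}\subseteq(w_1^q,\dots,w_h^q)\subseteq I^{[q]},$$
because a monomial of degree $hq$ in $h$ elements has an exponent $\ge q$. So $s^{a+hq}f^az_1^{c_1}z_2^{c_2}\in I^{[q]}$, and by (1) we may cancel the power of $s$.

**Step 2. Coefficient maps.** This step gives a meaning to "the coefficient of $g_j^q$". Let $g_1,\dots,g_\mu$ be minimal generators of $I$ and $k=R/\mathfrak m$. Base change the exact sequence $0\to\mathfrak mI\to I\to k^\mu\to0$ along the flat map $F^e$. By flatness the base changes of the ideals $I$ and $\mathfrak mI$ are $I^{[q]}$ and $(\mathfrak mI)^{[q]}=\mathfrak m^{[q]}I^{[q]}$, and that of $k$ is $R/\mathfrak m^{[q]}$. Hence $I^{[q]}/\mathfrak m^{[q]}I^{[q]}$ is free over $R/\mathfrak m^{[q]}$ on the classes of $g_1^q,\dots,g_\mu^q$. Let $\lambda_j:I^{[q]}\to R/\mathfrak m^{[q]}$ be the resulting $R$-linear coefficient maps.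

**Step 3. The two relations.** This step shows that each coefficient of $f^a$ lies in $f^bR$ plus a high power of $\mathfrak m$. Put
$$a=\lceil q/n\rceil,\quad l=\lfloor q/(dL)\rfloor,\quad b=\lfloor l/(2n)\rfloor,\quad c=nb .$$
Then $b\le q/(2ndL)\le a$, and $l/2-n<c\le l/2$. Moreover
$$\mathfrak m^{[q]}\subseteq\mathfrak m^{dLl}\subseteq(z_1,\dots,z_d)^{dl}\subseteq(z_1^l,\dots,z_d^l)=:Z_l,$$
again by the pigeonhole principle. Let
$$X_0=f^a,\qquad X_1=f^{a-b}z_1^c,\qquad X_2=f^{a-b}z_2^c .$$
Since $na\ge q$ and $n(a-b)+c=na\ge q$, Step 1 puts all three in $I^{[q]}$. They satisfy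
$$z_1^cX_0=f^bX_1,\qquad z_2^cX_1=z_1^cX_2 .$$
Fix $j$ and let $r,r_1,r_2\in R$ lift $\lambda_j(X_0),\lambda_j(X_1),\lambda_j(X_2)$. By linearity, modulo $\mathfrak m^{[q]}\subseteq Z_l$,
$$z_1^cr\equiv f^br_1,\qquad z_2^cr_1\equiv z_1^cr_2 .$$
As $c\le l$, the second congruence gives $z_2^cr_1\in(z_1^c,z_2^l,z_3^l,\dots,z_d^l)$: for some $u$, $z_2^c(r_1-z_2^{l-c}u)\in(z_1^c,z_3^l,\dots,z_d^l)$. Powers of an s.o.p. in a regular local ring form a regular sequence in any order, so $z_2^c$ can be cancelled:
$$r_1=z_1^ct+\epsilon,\qquad \epsilon\in(z_2^{l-c},z_3^l,\dots,z_d^l).$$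
Substitute $z_1^ct=r_1-\epsilon$:
$$z_1^c(r-f^bt)=(z_1^cr-f^br_1)+f^b\epsilon\in(z_1^l,z_2^{l-c},z_3^l,\dots,z_d^l).$$
Cancelling $z_1^c$ in the same way, $r-f^bt\in(z_1^{l-c},z_2^{l-c},z_3^l,\dots,z_d^l)$. Hence
$$r\in f^bR+\mathfrak m^{l-c}.\tag{2}$$

**Step 4. Valuations.** This step converts (2) into the inequality. By Step 2, $f^a-\sum_jr_jg_j^q\in\mathfrak m^{[q]}I^{[q]}=\sum_j\mathfrak m^{[q]}g_j^q$ for lifts $r_j$ of $\lambda_j(f^a)$. Change the lifts by elements of $\mathfrak m^{[q]}\subseteq\mathfrak m^{l-c}$ so that $f^a=\sum_jr_jg_j^q$ exactly; each $r_j$ still satisfies (2). For any valuation $v$,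
$$a\,v(f)\ge q\,v(I)+\min\{b\,v(f),\,(l-c)v(\mathfrak m)\}.\tag{3}$$
In particular $a\,v(f)\ge q\,v(I)$. Dividing by $q$ and letting $q\to\infty$ gives $v(f)\ge n\,v(I)\ge n\,v(\mathfrak m)$, as $I\subseteq\mathfrak m$. So $b\,v(f)\ge nb\,v(\mathfrak m)=c\,v(\mathfrak m)$, and $l-c\ge c$. The minimum in (3) is therefore at least $c\,v(\mathfrak m)\ge(l/2-n)v(\mathfrak m)$, and
$$a\,v(f)\ge q\,v(I)+(l/2-n)v(\mathfrak m).$$
Divide by $q$ and let $q\to\infty$. Since $a/q\to1/n$ and $l/q\to1/(dL)$,
$$\tfrac1nv(f)\ge v(I)+\tfrac1{2dL}v(\mathfrak m).$$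
This proves Proposition 3 in characteristic $p$. $\square$

## 8. Theorem B from Proposition 3, at the centers of Rees valuations

Here $R$, $I$, $h\ge 2$ are as in Theorem B, and $v_1,\dots,v_r$ are Rees valuations of $I$ as in Section 3. All minimal primes of $I$ have height between $1$ and $h$, since $I\ne0$ and $R$ is a domain.

**Lemma 4.** For each $v=v_i$ there is $\eta>0$ with $v(x)\ge n(1+\eta)v(I)$ for all $n\ge1$ and all $0\ne x\in I^{(hn)}$.

*Proof.* **Step 1. Localize and split off height one.** The aim is to reach an ideal of height at least $2$. Let $\mathfrak q$ be the center of $v$; it contains $I$ as $v(I)>0$. Replace $R,I$ by $R_{\mathfrak q},I_{\mathfrak q}$. The minimal primes of $I_{\mathfrak q}$ are those of $I$ inside $\mathfrak q$, so $I^{(hn)}$ maps into $(I_{\mathfrak q})^{(hn)}$. Elements outside $\mathfrak q$ have value $0$, so $v(I)$ does not change. Now $v$ is centered on the maximal ideal $\mathfrak m$, $I$ is still radical with minimal primes of height in $[1,h]$, and $R$ is a UFD.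

Let $a$ be the product of generators $\pi_i$ of the height-one minimal primes of $I$, and $I'$ the intersection of the other minimal primes (empty product $1$, empty intersection $R$). Minimal primes are incomparable, so no $\pi_i$, hence not $a$, lies in a minimal prime of $I'$. If $ay\in I'$ then $y\in I'$; thus $I=(a)\cap I'=aI'$.

Let $0\ne x\in I^{(hn)}$. At the prime $(\pi_i)$ the ideal $I$ becomes $(\pi_i)$, so $\pi_i^{hn}\mid x$. Hence $x=a^{hn}x'$. At a minimal prime $P$ of $I'$ the element $a$ is a unit and $I_P=I'_P$, so $x'\in I'^{(hn)}$ (if $I'=R$ we only say $x'\in R$).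

If $I'=R$, then $v(x)\ge hn\,v(a)=hn\,v(I)\ge2n\,v(I)$, and $\eta=1$ works. From now on $I'\ne R$. All minimal primes of $I'$ have height in $[2,h]$, so $d=\dim R\ge2$.

**Step 2. Choose $w$ and $s_0$.** We want $I'$ to be generated by $h$ elements up to a multiplier. Let $T=R\setminus\bigcup_{P\in\operatorname{Min}I'}P$. By prime avoidance the maximal ideals of $T^{-1}R$ are the $T^{-1}P$, so its Jacobson radical is $T^{-1}I'$. By the Chinese remainder theorem,
$$T^{-1}I'/T^{-1}I'^2\cong\prod_{P\in\operatorname{Min}I'}PR_P/P^2R_P .$$
Since $R_P$ is regular, the factor at $P$ is a vector space over the residue field of $P$ of dimension $\operatorname{ht}P\le h$. Choose $h$ generators of each factor (repeating or adding zeros) and combine the $j$-th ones into one element of the product. This gives $h$ elements of $T^{-1}I'$ that generate modulo $T^{-1}I'^2$; multiplying by units of $T^{-1}R$ we get $w_1,\dots,w_h\in I'$. By Nakayama they generate $T^{-1}I'$. As $I'$ is finitely generated, $s_0I'\subseteq(w_1,\dots,w_h)$ for some $s_0\in T$.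

**Step 3. Choose $s$.** We want $sx'\in I'^{hn}$. Since $x'\in I'^{(hn)}$, the ideal $(I'^{hn}:x')$ lies in no $P\in\operatorname{Min}I'$. By prime avoidance it contains some $s_1\in T$. Put $s=s_0s_1\in T$. Then $sI'\subseteq(w)$ and $sx'\in I'^{hn}$, and $s$ is a nonzerodivisor on $R/I'$ because $I'$ is radical and $s$ is outside its minimal primes.

**Step 4. Choose $z$ and $L$.** As $\operatorname{ht}I'^h\ge2$, there is an s.o.p. $z_1,\dots,z_d$ with $z_1,z_2\in I'^h$. Choose $L$ with $\mathfrak m^L\subseteq(z)$. These choices depend neither on $n$ nor on $x'$. (The element $s$ does depend on them, but it does not enter the bound.)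

**Step 5. Conclude.** Data $(\ast)$ hold for $I'$ and $f=x'$. Proposition 3 gives $v(x')\ge n\big(v(I')+\frac{v(\mathfrak m)}{2dL}\big)$. Since $v(a^{hn})\ge n\,v(a)$ and $v(a)+v(I')=v(I)$,
$$v(x)\ge n\Big(v(I)+\frac{v(\mathfrak m)}{2dL}\Big)=n(1+\eta)v(I),\qquad \eta=\frac{v(\mathfrak m)}{2dL\,v(I)} .$$
Here $\eta>0$ because $v$ is centered on $\mathfrak m$. $\square$

*Proof of Theorem B.* Let $\eta>0$ be the minimum of the constants of Lemma 4 over the finitely many $v_i$. Let $m\ge h$. Since $I^{(m)}\subseteq I^{(h\lfloor m/h\rfloor)}$, Lemma 4 gives $v_i(x)\ge(1+\eta)\lfloor m/h\rfloor v_i(I)$ for every $0\ne x\in I^{(m)}$ and every $i$. So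
$$I^{(m)}\subseteq\overline{I^k},\qquad k=\big\lfloor(1+\eta)\lfloor m/h\rfloor\big\rfloor .$$
Let $I$ have $\lambda$ generators. By Lipman–Sathaye, $I^{(m)}\subseteq I^n$ whenever $k\ge n+\lambda-1$. Now $k>(1+\eta)(m/h-1)-1$, so it is enough that $(1+\eta)(m/h-1)\ge n+\lambda$. Solving for $m$, this says $m\ge\rho n+B$ with
$$\rho=\frac h{1+\eta}<h,\qquad B=\rho\lambda+h ,$$
and this condition includes $m\ge h$. $\square$

With Section 7, this completes the proof when $R$ has characteristic $p$. What remains is Proposition 3 in the other two cases.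

## 9. Rings containing $\mathbb Q$: writing the data as polynomial equations

Now let $R\supseteq\mathbb Q$ in $(\ast)$. There is no Frobenius, and $R$ need not be of finite type over anything, so one cannot directly reduce modulo $p$. Instead we assume that the proposition fails and write *both the data and the failure* as a finite system of polynomial equations. Artin approximation and a specialization then solve the same system in a regular local ring of characteristic $p$, where it contradicts Section 7. The delicate points are that "$s$ is a nonzerodivisor" and "an element is not in an ideal" are not equations as they stand.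

Two results are used.

* *Buchsbaum–Eisenbud* (Bruns–Herzog, Thm 1.4.13). Let $0\to F_t\to\dots\to F_0$ be a complex of finite free modules over a Noetherian ring, with differentials $\varphi_i:F_i\to F_{i-1}$ and $r_i=\sum_{j\ge i}(-1)^{j-i}\operatorname{rank}F_j$. It is acyclic if and only if $\operatorname{grade}I_{r_i}(\varphi_i)\ge i$ for $i=1,\dots,t$. Here $I_r(\varphi)$ is the ideal of $r$-minors, the unit ideal has grade $\infty$, and no separate rank condition is needed.
* *Artin approximation* (Publ. IHES 36 (1969), Thm 1.10). A finite system of polynomial equations over the henselization of $K[x_1,\dots,x_d]_{(x)}$, $K$ a field, that is solvable in $K[[x]]$ is solvable in the henselization.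

The henselization of $K[x]_{(x)}$ is the direct limit of the rings $E=(K[x,T]/(P))_G$, where $P$ is monic in $T$, $G\in K[x,T]$, $\partial P/\partial T$ is invertible in $E$, and there is $\tau\in K$ with $P(0,\tau)=0$, $G(0,\tau)\ne0$. (These are the standard étale neighborhoods of the origin with residue field $K$.) For example, $\sqrt{1+x}$ lives in the one given by $P=T^2-1-x$, $G=T$, $\tau=1$, when $\operatorname{char}K\neq 2$.

**Step 1. From integral closure to membership.** Integral closure is awkward to negate, so we replace it by ordinary membership. Let $I=(g_1,\dots,g_\mu)$, let $x_1,\dots,x_d$ be a regular s.o.p., and let $\lambda$ be the number of products $x_ig^\alpha$ with $|\alpha|=\ell$; these generate $\mathfrak mI^\ell$. It suffices to show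
$$f^{\ell i}\in Q:=(\mathfrak mI^\ell)^{ni-\lambda}\qquad\text{for all } i\text{ with } ni>\lambda .$$
Indeed, then $\ell i\,v(f)\ge(ni-\lambda)v(\mathfrak mI^\ell)$ for all $v$. Dividing by $i$ and letting $i\to\infty$ gives $\ell v(f)\ge n\,v(\mathfrak mI^\ell)$, which is the proposition.

Suppose $f^{\ell i}\notin Q$ for some such $i$, which we fix. By faithful flatness, the data $(\ast)$ and this non-membership persist in $\widehat R\cong K[[x_1,\dots,x_d]]$ (Cohen's structure theorem). So assume $R=K[[x]]$.

**Step 2. The equations.** We list conditions that hold in $R$, each being the solvability of finitely many polynomial equations over $\mathbb Z[x_1,\dots,x_d]$. The unknowns are the elements named below and all coefficients that express the memberships.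

*(E1) The memberships in $(\ast)$:* $g_j,z_k\in(x)$; $w_i\in(g)$; $sg_j\in(w)$; $sf\in(g)^{hn}$; $z_1,z_2\in(g)^h$; every monomial $x^\beta$ with $|\beta|=L$ lies in $(z)$.

*(E2) $s$ is a nonzerodivisor modulo $(g)$.* Let $F_\bullet$ be a finite free resolution of $R/I$ with $F_0=R$ and $\varphi_1=(g_1,\dots,g_\mu)$; it exists because $R$ is regular local. Let $C_\bullet$ be the mapping cone of $s:F_\bullet\to F_\bullet$, so $C_i=F_i\oplus F_{i-1}$, and there is a long exact sequence
$$\cdots\to H_i(F)\to H_i(C)\to H_{i-1}(F)\xrightarrow{\ \pm s\ }H_{i-1}(F)\to\cdots\tag{4}$$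
(If $F_\bullet$ is $0\to R\xrightarrow{g}R$, then $C_\bullet$ is the Koszul complex of $g,s$.) For $i\ge2$ both neighbors of $H_i(C)$ in (4) vanish; for $i=1$, $H_1(C)$ is the kernel of $s$ on $R/I$, which is $0$. So $C_\bullet$ is acyclic. The unknowns are the entries of the matrices $\varphi_i$ of $F_\bullet$, with $\varphi_1=(g)$; the differentials $\psi_i$ of $C_\bullet$ are built from them and $s$. Record the equations $\varphi_i\varphi_{i+1}=0$. They make $F_\bullet$, and hence $C_\bullet$, a complex. Let $r_i$ be the expected rank of $\psi_i$. By Buchsbaum–Eisenbud, $I_{r_i}(\psi_i)$ is either $R$ or a proper ideal of grade $\ge i$. In the first case record "$1$ is a combination of the $r_i$-minors of $\psi_i$". In the second case grade equals height because $R$ is Cohen–Macaulay, so $i\le d$, and $I_{r_i}(\psi_i)$ contains the first $i$ elements of some s.o.p. $u_1,\dots,u_d$ (depending on $i$). Record "$u_1,\dots,u_i\in I_{r_i}(\psi_i)$", "$u_1,\dots,u_d\in(x)$" and "all monomials in $x$ of degree $N_i$ lie in $(u_1,\dots,u_d)$", for a suitable fixed $N_i$.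

*(E3) $f^{\ell i}\notin Q$.* By Krull's intersection theorem, $f^{\ell i}\notin Q+(x_1^N,\dots,x_d^N)$ for some $N$. The ring $A=R/(x_1^N,\dots,x_d^N)$ is Gorenstein Artinian with socle generated by $(x_1\cdots x_d)^{N-1}$. Hence $0:_A(0:_AQA)=QA$, so some element of $0:_AQA$ does not kill $f^{\ell i}$. Every nonzero ideal of $A$ contains the socle, so a multiple of this element gives $y\in R$ with
$$yQ\subseteq(x_1^N,\dots,x_d^N),\qquad yf^{\ell i}-(x_1\cdots x_d)^{N-1}\in(x_1^N,\dots,x_d^N).$$
Record this, with the first condition written for the generators of $Q$, that is, the products of $ni-\lambda$ of the elements $x_ig^\alpha$, $|\alpha|=\ell$.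

**Step 3. Descent to a finite field.** We now move the solution to characteristic $p$. By Artin approximation the system has a solution in the henselization of $K[x]_{(x)}$. A direct limit is involved, so finitely many elements satisfying finitely many equations come from one $E=(K[x,T]/(P))_G$ as above. Write the components of the solution as $A_\nu/G^{k}$ with $A_\nu\in K[x,T]$. An equation $\Phi=0$ of the system holds in $E$ precisely because, for large $M$, an identity
$$G^M\,\Phi(x,A_\nu/G^k)=P\cdot U_\Phi\quad\text{in }K[x,T]$$
holds. The invertibility of $\partial P/\partial T$ is an identity $\frac{\partial P}{\partial T}V=G^M+PU$ in $K[x,T]$. Let $\Lambda\subseteq K$ be the $\mathbb Z$-algebra generated by all coefficients of the finitely many polynomials in these identities (including $P$, $G$ and the $A_\nu$), by $\tau$, and by $G(0,\tau)^{-1}$. All identities hold over $\Lambda$.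

Choose a maximal ideal of $\Lambda$. As $\Lambda$ is a finitely generated $\mathbb Z$-algebra, its residue field $\kappa$ is finite, say of characteristic $p$. Denote images over $\kappa$ by bars and let
$$R'=\big(\kappa[x,T]/(\bar P)\big)_{(x,\,T-\bar\tau)} .$$
This makes sense since $\bar P(0,\bar\tau)=0$. We have $\bar G(0,\bar\tau)\ne0$, because $G(0,\tau)$ is a unit of $\Lambda$; so $\bar G$ is a unit in $R'$. Evaluating the second identity at $(0,\bar\tau)$ shows $\frac{\partial\bar P}{\partial T}(0,\bar\tau)\ne0$. So modulo $(x)$ the polynomial $\bar P$ has a simple root at $\bar\tau$, and $x_1,\dots,x_d,\bar P$ generate the maximal ideal of the regular local ring $\kappa[x,T]_{(x,T-\bar\tau)}$, which has dimension $d+1$. Therefore $R'$ is regular local of dimension $d$ and characteristic $p$, with maximal ideal $\mathfrak m'=(x_1,\dots,x_d)$. The elements $\bar A_\nu/\bar G^k\in R'$ solve the system, by the identities and because $\bar G$ is a unit. We denote this solution by primes.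

**Step 4. Contradiction in $R'$.** We check that $(\ast)$ holds in $R'$, with the same $d,h,n,L$. By (E1), $z_1',\dots,z_d'\in\mathfrak m'$ and $\mathfrak m'^L\subseteq(z')$, so $z'$ is an s.o.p. of $R'$. The ideal $I'=(g')\subseteq\mathfrak m'$ is nonzero since $0\ne z_1'\in I'^h$. The remaining memberships are recorded in (E1). By (E2), in each case of the second kind $u'_1,\dots,u'_d\in\mathfrak m'$ and $\mathfrak m'^{N_i}\subseteq(u')$, so $u'$ is an s.o.p. of $R'$ and $I_{r_i}(\psi_i')$ has grade $\ge i$; in the other cases it is the unit ideal. By Buchsbaum–Eisenbud the complex $C'_\bullet$ is acyclic. In the sequence (4) for $R'$, the part $H_1(C')\to H_0(F')\to H_0(F')$ with $H_1(C')=0$ and $H_0(F')=R'/I'$ shows that $s'$ is a nonzerodivisor on $R'/I'$. So $(\ast)$ holds.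

By Section 7, $f'^\ell\in\overline{(\mathfrak m'I'^\ell)^n}$, and so $f'^{\ell i}\in\overline{(\mathfrak m'I'^\ell)^{ni}}$. The ideal $\mathfrak m'I'^\ell$ is generated by the $\lambda$ products $x_ig'^\alpha$, so Lipman–Sathaye gives
$$f'^{\ell i}\in\overline{(\mathfrak m'I'^\ell)^{ni}}\subseteq(\mathfrak m'I'^\ell)^{ni-\lambda}=Q' .$$
By (E3), $y'f'^{\ell i}\in y'Q'\subseteq(x_1^N,\dots,x_d^N)$, and therefore $(x_1\cdots x_d)^{N-1}\in(x_1^N,\dots,x_d^N)$. This is impossible in a regular local ring with regular s.o.p. $x_1,\dots,x_d$. So Proposition 3 holds when $R\supseteq\mathbb Q$. $\square$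

## 10. Mixed characteristic: roots in $R^+$ and big Cohen–Macaulay algebras

Let $\operatorname{char}R=0$ and $p\in\mathfrak m$ in $(\ast)$. Again there is no Frobenius. But in Section 7 we took $q$-th powers only to divide by $q$ at the end, and one can instead take roots from the start. For a domain $S$ let $S^+$ be the integral closure of $S$ in an algebraic closure of $\operatorname{Frac}S$. It contains roots of all orders of its elements; for instance $(\mathbb Z_p)^+$ contains all $p^{1/e}$. "Divide exponents by $q$" turns the objects of Section 7 into the following.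

* $f^a$ with $a\approx q/n$ becomes $f^{1/n}$.
* With $D=2dL$: $z_j^c$, $c\approx q/D$, becomes $z_j^{1/D}$, and $f^b$, $b\approx q/(nD)$, becomes $f^{1/(nD)}$.
* $Z_l$, $l\approx 2q/D$, becomes the ideal generated by the $z_j^{2/D}$, and $\mathfrak m^{[q]}$ becomes $\mathfrak m$.

The pigeonhole principle and the flatness of Frobenius need substitutes. They are provided by two theorems, which are used nowhere else in these notes.

* *Heitmann* (Extensions of plus closure, J. Algebra 238 (2001), Thm 4.2), in the case needed here. If $S$ is a complete local domain of mixed characteristic $(0,p)$, $J\subseteq S$ is $h$-generated and $a\in\overline{J^h}$, then there is $0\ne c\in S$ with $c^\varepsilon a\in(J,p^N)S^+$ for all rational $\varepsilon>0$ and all $N\ge1$. The choice of the root $c^\varepsilon$ is immaterial, as two choices differ by a root of unity.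
* *André* (Publ. IHES 127 (2018)); see also Heitmann–Ma and Shimomoto (2018). Complete local domains of mixed characteristic have balanced big Cohen–Macaulay (BCM) algebras, i.e. algebras on which every s.o.p. is a regular sequence.

As an example of the last notion (in equal characteristic), let $S=k[[x^4,x^3y,xy^3,y^4]]$. The s.o.p. $x^4,y^4$ is not a regular sequence on $S$: $y^4\cdot(x^3y)^2=x^4\cdot(xy^3)^2$, but $(x^3y)^2\notin x^4S$ since $x^2y^2\notin S$. On the module-finite extension $k[[x,y]]$ every s.o.p. of $S$ is a regular sequence, so $k[[x,y]]$ is a balanced BCM algebra for $S$.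

**Lemma 5.** Let $R$ be regular local, $S$ a local domain that is a module-finite extension of $R$, and $B$ a balanced BCM $S$-algebra. Then $B$ is faithfully flat over $R$.

*Proof.* Let $d=\dim R$. Every s.o.p. of $R$ is an s.o.p. of $S$, hence a regular sequence on $B$. We show $\operatorname{Tor}_i^R(M,B)=0$ for $i\ge1$ and all finitely generated $M$, by descending induction on $i$. It is true for $i>d$. Assume it for $i+1$. By a prime filtration we may take $M=R/P$ with $P$ prime. Let $\underline y\subseteq P$ be part of an s.o.p., of length $\operatorname{ht}P$. Then $P$ is minimal over $(\underline y)$, so it is associated to $R/(\underline y)$, and there is an exact sequence $0\to R/P\to R/(\underline y)\to M'\to0$. It gives an exact sequence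
$$\operatorname{Tor}_{i+1}(M',B)\to\operatorname{Tor}_i(R/P,B)\to\operatorname{Tor}_i(R/(\underline y),B).$$
The left term vanishes by induction. The right term is the Koszul homology $H_i(\underline y;B)$, which vanishes because $\underline y$ is a regular sequence on $R$ and on $B$. So $B$ is flat. If $\mathfrak mB=B$, then $B=\mathfrak m^kB$ for all $k$, so $B=(\underline y)B$ for an s.o.p. $\underline y$ of $R$, which is excluded for a regular sequence. $\square$

We now prove Proposition 3 in mixed characteristic.

**Step 1. Preparations.** We fix the valuation and the precision. The data pass to $\widehat R$, and $\overline{J\widehat R}\cap R=\overline J$ for every ideal $J$ of $R$, so we may assume $R$ complete. Let $v$ be centered on $\mathfrak m$, so that $v(\mathfrak m)>0$. Using Artin–Rees, fix $N$ with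
$$I\cap\mathfrak m^N\subseteq\mathfrak mI\qquad\text{and}\qquad N\,v(\mathfrak m)\ge v(I)+v(\mathfrak m).$$
Let $x_1,\dots,x_d$ generate $\mathfrak m$, let $g_1,\dots,g_\mu$ be minimal generators of $I$, and $k_R=R/\mathfrak m$. Put $D=2dL$. Choose $\varphi,\zeta_1,\dots,\zeta_d\in R^+$ with $\varphi^{nD}=f$ and $\zeta_j^D=z_j$, and let
$$W_0=\varphi^D,\qquad W_i=\varphi^{D-1}\zeta_i\ (i=1,2),\qquad J'=(\zeta_1^2,\dots,\zeta_d^2).$$
These satisfy
$$\zeta_1W_0=\varphi W_1,\qquad\zeta_2W_1=\zeta_1W_2.\tag{5}$$
Let $S_0\subseteq R^+$ be the $R$-algebra generated by $\varphi$ and the $\zeta_j$. It is a module-finite extension domain of the complete local ring $R$, hence a complete local domain, and $S_0^+=R^+$.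

**Step 2. Integrality.** This step prepares Heitmann's theorem, which needs elements of $\overline{J^h}$. We have $W_0^{nD}=f^D$ and $W_i^{nD}=f^{D-1}z_i^n$ for $i=1,2$. Since $sf\in I^{hn}$ and $z_i^n\in I^{hn}$, we get $s^DW_\iota^{nD}\in I^{hnD}$ (as ideals of $S_0$) for $\iota=0,1,2$. Also $s^{hnD}I^{hnD}\subseteq(w)^{hnD}$. Put $\kappa=h+1$; then $\kappa nD\ge D+hnD$, so $(s^\kappa W_\iota)^{nD}\in(w)^{hnD}S_0$. Hence
$$s^\kappa W_\iota\in\overline{(w)^hS_0},\qquad\iota=0,1,2 .$$
Next, $z_j=(\zeta_j^2)^{dL}\in J'^{\,dL}$, so $x_i^L\in\mathfrak m^L\subseteq(z)\subseteq J'^{\,dL}$, and therefore $x_i\in\overline{J'^{\,d}}$ in $S_0$. Moreover $p^L\in\mathfrak m^L\subseteq(z)\subseteq J'$.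

**Step 3. One constant for all roots.** Apply Heitmann's theorem over $S_0$ to the elements $s^\kappa W_\iota$ with the $h$-generated ideal $(w)$, and to the elements $x_i$ with the $d$-generated ideal $J'$. Multiply the finitely many constants together. Since $S_0$ is a domain integral over $R$, a further nonzero factor from $S_0$ brings the product into $R$; call the result $c\in R\setminus\{0\}$. For $e\ge1$ choose $\gamma\in R^+$ with $\gamma^e=c$. Up to a root of unity, $\gamma$ is a multiple in $R^+$ of the $e$-th root of each of the constants. Hence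
$$\gamma s^\kappa W_\iota\in\big((w)+p^{N_1}\big)R^+\ \text{ for all } N_1,\qquad\gamma x_i\in J'R^+ ,$$
where the second statement uses $p^L\in J'$. It is important that $c$ does not depend on $e$.

**Step 4. Removing $s^\kappa$.** Fix $e$. We use a flat extension to cancel $s^\kappa$, as (1) did in characteristic $p$. By Artin–Rees on $R/I$ there is $N_1$ with $p^{N_1}(R/I)\cap s^\kappa(R/I)\subseteq s^\kappa p^N(R/I)$. Since $s^\kappa$ is a nonzerodivisor on $R/I$, this means
$$\big((I+p^{N_1}R):s^\kappa\big)\subseteq I+p^NR .$$
Indeed, if $s^\kappa y\in I+p^{N_1}R$, then $s^\kappa(y-p^Nu)\in I$ for some $u$, so $y\in I+p^NR$. Finitely many elements of $R^+$ witness the memberships of Step 3 for this $N_1$. Let $S\subseteq R^+$ be a module-finite extension of $S_0$ containing these elements and $\gamma$; it is a complete local domain. Let $B$ be a balanced BCM $S$-algebra. By Lemma 5, $B$ is faithfully flat over $R$. Since $\zeta_j^D=z_j$, the elements $\zeta_1,\dots,\zeta_d$ form an s.o.p. of $S$, and so do powers of them in any order; all of these are regular sequences on $B$.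 By flatness colons extend to $B$, so
$$\gamma W_\iota\in\big((I+p^{N_1}R):s^\kappa\big)B\subseteq(I+\mathfrak m^N)B\quad(\iota=0,1,2),\qquad\gamma\,\mathfrak mB\subseteq J'B.\tag{6}$$

**Step 5. Coefficients.** This is the analog of Steps 2 and 3 of Section 7. Since $I\cap\mathfrak m^N\subseteq\mathfrak mI$, the modular law gives
$$(I+\mathfrak m^N)/(\mathfrak mI+\mathfrak m^N)\cong I/\big(\mathfrak mI+(I\cap\mathfrak m^N)\big)=I/\mathfrak mI\cong k_R^\mu .$$
By flatness $(I+\mathfrak m^N)B/(\mathfrak mI+\mathfrak m^N)B$ is the direct sum of copies $(B/\mathfrak mB)g_j$, $j=1,\dots,\mu$. Let $\lambda_j:(I+\mathfrak m^N)B\to B/\mathfrak mB$ be the $B$-linear coefficient maps. Fix $j$ and let $r,r_1,r_2\in B$ lift $\lambda_j(\gamma W_0),\lambda_j(\gamma W_1),\lambda_j(\gamma W_2)$. By (5), $\zeta_1r-\varphi r_1$ and $\zeta_2r_1-\zeta_1r_2$ lie in $\mathfrak mB$. Multiplying by $\gamma$ puts them in $J'B$, by (6). So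
$$\zeta_2\gamma r_1\in(\zeta_1,\zeta_2^2,\zeta_3^2,\dots,\zeta_d^2)B,\quad\text{hence}\quad\gamma r_1=\zeta_1t+\epsilon,\ \ \epsilon\in(\zeta_2,\zeta_3^2,\dots,\zeta_d^2)B .$$
Substituting $\zeta_1t=\gamma r_1-\epsilon$,
$$\zeta_1(\gamma r-\varphi t)=\gamma(\zeta_1r-\varphi r_1)+\varphi\epsilon\in(\zeta_1^2,\zeta_2,\zeta_3^2,\dots,\zeta_d^2)B .$$
Cancelling $\zeta_1$ gives $\gamma r-\varphi t\in(\zeta_1,\zeta_2,\zeta_3^2,\dots,\zeta_d^2)B$. So
$$\gamma r\in HB,\qquad H=(\varphi,\zeta_1,\dots,\zeta_d)S .$$
Since $\gamma W_0\in\sum_jr_jg_j+(\mathfrak mI+\mathfrak m^N)B$ with $r_j$ lifting $\lambda_j(\gamma W_0)$, we obtain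
$$\gamma W_0\in(I+\mathfrak m^N)B,\qquad\gamma^2W_0\in(HI+\mathfrak mI+\mathfrak m^N)B.\tag{7}$$

**Step 6. Back to $R$, first inequality.** High powers of (7) bring us back to elements of $R$. Let $K=k\,nDe$ with $k\ge1$. Then $W_0^K=\varphi^{DK}=f^{K/n}$ and $\gamma^K=c^{K/e}$, with integer exponents. The first part of (7) and faithful flatness give $c^{K/e}f^{K/n}\in(I+\mathfrak m^N)^KB\cap R=(I+\mathfrak m^N)^K$. As $N\,v(\mathfrak m)\ge v(I)$, dividing by $K$ gives
$$\tfrac1ev(c)+\tfrac1nv(f)\ge v(I).$$
This holds for every $e$, and $c$ is independent of $e$. Letting $e\to\infty$ yields $v(f)\ge n\,v(I)\ge n\,v(\mathfrak m)$.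

**Step 7. Back to $R$, second inequality.** Expand the $K$-th power of the second part of (7): $(\gamma^2W_0)^K$ lies in the sum of the ideals $H^iI^i(\mathfrak mI)^{i'}\mathfrak m^{Ni''}B$ with $i+i'+i''=K$. The ideal $H^i$ is generated by the elements $\varphi^{\alpha_0}\prod_j\zeta_j^{\alpha_j}$ with $\sum_{j=0}^d\alpha_j=i$, and $\varphi^{\alpha_0}\in f^{\lfloor\alpha_0/(nD)\rfloor}S$, $\zeta_j^{\alpha_j}\in z_j^{\lfloor\alpha_j/D\rfloor}S$. Let $\mathfrak b\subseteq R$ be the sum of the ideals
$$f^{\lfloor\alpha_0/(nD)\rfloor}\prod_{j=1}^dz_j^{\lfloor\alpha_j/D\rfloor}\,I^i\,(\mathfrak mI)^{i'}\,\mathfrak m^{Ni''},\qquad\sum_{j=0}^d\alpha_j=i,\quad i+i'+i''=K .$$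
Then $c^{2K/e}f^{K/n}=(\gamma^2W_0)^K\in\mathfrak bB\cap R=\mathfrak b$. Now estimate values. Since $v(f)\ge n\,v(\mathfrak m)$ by Step 6 and $v(z_j)\ge v(\mathfrak m)$,
$$\Big\lfloor\frac{\alpha_0}{nD}\Big\rfloor v(f)\ge\frac{\alpha_0}Dv(\mathfrak m)-v(f),\qquad\Big\lfloor\frac{\alpha_j}D\Big\rfloor v(z_j)\ge\frac{\alpha_j}Dv(\mathfrak m)-v(z_j).$$
Put $\beta=\frac1D=\frac1{2dL}\le1$ and $C=v(f)+\sum_jv(z_j)$. Each of the ideals above has value at least
$$i\big(v(I)+\beta v(\mathfrak m)\big)+i'\big(v(I)+v(\mathfrak m)\big)+i''N\,v(\mathfrak m)-C\ \ge\ K\big(v(I)+\beta v(\mathfrak m)\big)-C,$$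
where we used $N\,v(\mathfrak m)\ge v(I)+v(\mathfrak m)$. The constant $C$ is independent of $k$. Divide by $K$ and let $k\to\infty$:
$$\tfrac1nv(f)+\tfrac2ev(c)\ge v(I)+\tfrac1{2dL}v(\mathfrak m).$$
Let $e\to\infty$. This is the inequality of Proposition 3 for $v$. As $v$ was an arbitrary valuation centered on $\mathfrak m$, the proposition holds in mixed characteristic. $\square$

Proposition 3 is now proved for all regular local rings. With Section 8 this proves Theorem B, and with Section 4 Theorem A: for every regular ring $R$ and every radical ideal $I$ of big height $h$, $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$. $\blacksquare$
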